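# Rotational dimension at most three: $K_{3,3}$ with a pendant edge, planar graphs, and clique sums

All graphs are finite and simple.

## 1. Stretched embeddings, Gram matrices and rotational dimension

Let $G=(N,E)$ be a connected graph with $|N|=n$. Give each vertex $i$ a weight $s_i\ge 0$ and each edge $ij$ a length $l_{ij}\ge 0$. We place the vertices at points $v_i$ with weighted barycenter $0$, let no edge exceed its length, and spread the points out as much as possible.

**Definition (embedding problem).**
$$\max\ \sum_{i\in N}s_i\|v_i\|^2\quad\text{s.t.}\quad \sum_{i\in N}s_iv_i=0,\qquad \|v_i-v_j\|\le l_{ij}\ (ij\in E),\qquad v_i\in\mathbb R^n\ (i\in N). \tag{1}$$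

An optimal solution exists. If $s=0$, every feasible point is optimal, for instance $V=0$. If $s\ne0$, then $v_i\sum_js_j=\sum_js_j(v_i-v_j)$, and $\|v_i-v_j\|$ is at most the total length of a path from $i$ to $j$. Hence
$$\|v_i\|\le\sum_{e\in E}l_e, \tag{2}$$
and the feasible set is compact.

*Example.* For $K_2$ with $s_1=s_2=1$ and $l=1$ we have $v_2=-v_1$ and $\|2v_1\|\le1$. The optimum is $\|v_1\|=\frac12$, and the solution spans a line.

**Definition (rotational dimension).** For fixed data $(s,l)$ consider the least $d$ such that some optimal solution of (1) spans a linear subspace of dimension at most $d$. The largest value of this minimum over all $s\ge0$, $l\ge 0$ is the rotational dimension $\dim_{rot}(G)$. It is defined only for connected graphs.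

So an upper bound $\dim_{rot}(G)\le d$ asks for one flat optimal solution for every choice of data. A lower bound asks for one choice of data for which every optimal solution is large.

*Example: the star $K_{1,3}$.* Let $a$ be the center and $b_1,b_2,b_3$ the leaves. Take $s_a=4$, $s_{b_j}=1$ and all lengths $1$. Write $B=b_1+b_2+b_3$. The constraint says $B=-4a$, so
$$\sum_j\|b_j-a\|^2=3\|a\|^2-2a\cdot B+\sum_j\|b_j\|^2=11\|a\|^2+\sum_j\|b_j\|^2 .$$
Therefore the objective is $4\|a\|^2+\sum_j\|b_j\|^2=\sum_j\|b_j-a\|^2-7\|a\|^2\le 3$. Equality holds exactly when $a=0$, $\|b_j\|=1$ and $B=0$. Three unit vectors with sum $0$ span a plane: from $\|b_1+b_2\|^2=\|b_3\|^2=1$ we get $b_1\cdot b_2=-\frac12$, and likewise for the other pairs, so $b_1,b_2$ are independent. Every optimal solution has dimension $2$, hence $\dim_{rot}(K_{1,3})\ge2$.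

*Example: $K_m$, $m\ge2$.* Take $s_i=1$, $l_{ij}=1$. If $\sum v_i=0$, then $\sum_i\|v_i\|^2=\frac1m\sum_{i<j}\|v_i-v_j\|^2\le\frac{m-1}{2}$, with equality exactly when all distances are $1$. Such regular simplices exist, and they span dimension $m-1$. Hence $\dim_{rot}(K_m)\ge m-1$. Conversely, if $s\neq0$, the equation $\sum s_iv_i=0$ is a nontrivial linear dependency among $m$ vectors, so every feasible solution has dimension at most $m-1$; if $s=0$, then $V=0$ is optimal. Thus
$$\dim_{rot}(K_m)=m-1 . \tag{3}$$

**Definition (Gram matrix).** The Gram matrix of $V=(v_i)$ is $X=(\langle v_i,v_j\rangle)_{i,j\in N}$. It is positive semidefinite, and every positive semidefinite $n\times n$ matrix of rank $r$ is the Gram matrix of vectors spanning an $r$-dimensional subspace of $\mathbb R^n$. We have $\dim\operatorname{span}(v_i)=\operatorname{rank}X$; $\sum s_iv_i=0$ iff $Xs=0$; and $\|v_i-v_j\|^2=d_{ij}(X):=X_{ii}+X_{jj}-2X_{ij}$. With $\langle M,X\rangle=\sum_{i,j}M_{ij}X_{ij}$, the objective is $\langle\operatorname{diag}(s),X\rangle$.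

*Example.* The optimum of $K_2$ above has $X=\frac14\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$, of rank $1$, with $d_{12}(X)=\frac14+\frac14+\frac12=1$.

**Definition (weighted Laplacian).** For $w\in\mathbb R^E$, $L_w$ is the symmetric matrix with $x^TL_wx=\sum_{ij\in E}w_{ij}(x_i-x_j)^2$. Its off-diagonal entry at $ij\in E$ is $-w_{ij}$, the entries at non-adjacent pairs are $0$, and $L_w\mathbf 1=0$. Also $\langle L_w,X\rangle=\sum_ew_ed_e(X)$. We write $s^\perp=\{x\in\mathbb R^N:s^Tx=0\}$.

*Example.* For $K_2$, $L_w=w\begin{pmatrix}1&-1\\-1&1\end{pmatrix}$.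

**Minors.** A minor of $G$ arises by deleting vertices, deleting edges and contracting edges. Equivalently, $H$ is a minor of $G$ if there are pairwise disjoint connected nonempty vertex sets in $G$, the branch sets, one for each vertex of $H$, with an edge of $G$ between two branch sets whenever the corresponding vertices of $H$ are adjacent. A minor of $G$ is proper if it is not isomorphic to $G$. If $G$ is connected with at least one edge, every proper minor has fewer edges than $G$, since the first operation already destroys an edge.

**Tree width.** A tree decomposition assigns vertex sets (bags) to the nodes of a tree so that every vertex and every edge lies in a bag, and the bags containing a given vertex form a subtree. The width is the largest bag size minus one, and $tw(G)$ is the least width. *Example:* the bags $\{a_1,a_2,a_3,b_j\}$, $j=1,2,3$, along a path show $tw(K_{3,3})\le3$.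

**Union along a complete intersection.** For two graphs, $G_1\cap G_2$ is formed by the common vertices and common edges, and $|G_1\cap G_2|$ is its number of vertices. *Example:* $K_{3,3}$ and a $K_2$ that share exactly one vertex have intersection $K_1$, which is complete. Their union is $K_{3,3}$ with a pendant edge.

**Facts that may be used.** For connected graphs: $\dim_{rot}$ is minor monotone; $\dim_{rot}(G)\le tw(G)+1$; $\dim_{rot}(G)=0$ iff $G$ has no edges; $\dim_{rot}(G)\le2$ iff $G$ is outerplanar; $\dim_{rot}(K_{3,3})=3$.

From graph theory we use Wagner's theorem (a graph is planar iff it has no $K_5$- or $K_{3,3}$-minor), the fact that a graph is outerplanar iff it has no $K_4$- or $K_{2,3}$-minor, and Menger's theorem (the maximum number of disjoint paths between two vertex sets equals the minimum size of a vertex set meeting all such paths, where single vertices count as paths). A **plane triangulation** is a plane graph on at least $4$ vertices in which every face is bounded by a triangle; for instance $K_4$ drawn in the plane. Plane triangulations are 3-connected, and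 every planar graph on $n\ge4$ vertices is a spanning subgraph of one.

## 2. Two conjectures, and what is true instead

The report at http://publications.mfo.de:80/bitstream/handle/mfo/3002/OWR_2007_16.pdf?isAllowed=y&sequence=1 is the source of two conjectures.

**Conjecture (a).** Let $G_1,G_2$ be connected graphs with nonempty complete intersection $G_1\cap G_2$. Then
$$\dim_{rot}(G_1\cup G_2)\le\max\{\dim_{rot}(G_1),\dim_{rot}(G_2),|G_1\cap G_2|+1\}.$$

**Conjecture (b).** For connected $G$: $\dim_{rot}(G)\le3$ iff $G$ has no $K_5$-minor.

Are they true? The star shows that the term $|G_1\cap G_2|+1$ has a purpose: $K_{1,3}$ is glued from three copies of $K_2$ (dimension $1$) at one vertex, and it has dimension at least $2$.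

Let $a_1,a_2,a_3\mid b_1,b_2,b_3$ be the parts of $K_{3,3}$. Define three graphs, each connected with $10$ edges:

* $J_1$ is $K_{3,3}$ plus a new vertex $p$ and the edge $a_1p$;
* $J_2$ is $K_{3,3}$ plus the edge $a_1a_2$;
* $J_3$ is $K_{3,3}$ with the edge $a_1b_1$ subdivided by a new vertex $c$.

**Theorem 1.** $\dim_{rot}(J_1)=4$, and $J_1$ refutes both (a) and (b). The implication "$\dim_{rot}(G)\le3\Rightarrow G$ has no $K_5$-minor" is true; the converse is false.

**Theorem 2.** For a connected graph $G$ the following are equivalent: (i) $\dim_{rot}(G)\le3$; (ii) $G$ is planar or $G\cong K_{3,3}$; (iii) $G$ has no minor in $\{K_5,J_1,J_2,J_3\}$. The list in (iii) is minimal among connected graphs: every proper connected minor of a listed graph has rotational dimension at most $3$, while the listed graphs themselves do not; in particular no listed graph can be omitted.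

**Corollary 3.** Let $G_1,G_2$ be as in (a), and let $R:=\max\{\dim_{rot}(G_1),\dim_{rot}(G_2),|G_1\cap G_2|+1\}\le3$. Then the inequality in (a) fails if and only if one of $G_1,G_2$ is $K_{3,3}$ and $G_1\cup G_2\not\cong K_{3,3}$.

**Proposition 4.** For $k\ge1$ the join $K_k\vee3K_1$ has rotational dimension $k+1$. It is built from copies of $K_{k+1}$, which have rotational dimension $k$, by clique sums over $K_k$. So the term $|G_1\cap G_2|+1$ in (a) cannot be lowered to $|G_1\cap G_2|$, and the bound $tw+1$ is attained for every tree width $k\ge1$.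

Which instances of (a) with $R\ge4$ hold is not settled here.

## 3. A four-dimensional optimum of $K_{3,3}$ that can be flattened

Write $A=a_1+a_2+a_3$ and $B=b_1+b_2+b_3$; the letters denote vertices as well as the vectors or real variables attached to them. To find large rotational dimension near $K_{3,3}$, a natural first try is the most symmetric configuration in $\mathbb R^4=\mathbb R^2\oplus\mathbb R^2$.

**Reference vectors.** $a_1^0,a_2^0,a_3^0$ are unit vectors with sum $0$ in the first plane, and $b_1^0,b_2^0,b_3^0$ are unit vectors with sum $0$ in the second.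

All edges of $K_{3,3}$ then have length $\sqrt2$. Take $s_i=3$ for all $i$ and $l_{ij}=\sqrt2$. The constraint is $A+B=0$, so
$$3\sum\|a_i\|^2+3\sum\|b_j\|^2=\sum_{i,j}\|a_i-b_j\|^2+2A\cdot B=\sum_{i,j}\|a_i-b_j\|^2-2\|A\|^2\le18 .$$
The reference vectors attain $18$. Equality means $A=B=0$ and $\|a_i-b_j\|^2=2$ for all $i,j$. Summing over $j$ gives $3\|a_i\|^2+\sum_j\|b_j\|^2=6$, so all $\|a_i\|^2$ equal one number $r$. Summing over $i$ gives $\|b_j\|^2=2-r$. Then $2=r-2a_i\cdot b_j+(2-r)$, so $a_i\perp b_j$.

So the optimal solutions are two orthogonal triples of radii $\sqrt r$ and $\sqrt{2-r}$, with $0\le r\le2$. For $0<r<2$ the dimension is $4$. But at $r=0$ all $a_i$ are $0$ and the dimension is only $2$. Here the attempt stops: nothing in $K_{3,3}$ prevents one triple from shrinking to the origin while the other grows.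

What would prevent it? Fixing the norm of one $a_i$. A pendant edge does this: if every optimal solution satisfies $p=2a_1$ and the edge $a_1p$ is tight at length $1$, then $\|a_1\|=\|p-a_1\|=1$ and $r=1$.

To find weights, ask that the desired configuration be in equilibrium with unit force constant on every edge, that is, $\sum_{j\sim i}(v_i-v_j)=s_iv_i$ at every vertex. For the reference vectors with $p=2a_1$:

* at $b_j$: $3b_j-A=3b_j$, so $s_{b_j}=3$; likewise $s_{a_2}=s_{a_3}=3$;
* at $a_1$: $3a_1-B+(a_1-p)=2a_1$, so $s_{a_1}=2$;
* at $p$: $p-a_1=\frac12p$, so $s_p=\frac12$.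

Equilibrium is only a first-order condition. The next lemma says what has to be checked in addition.

## 4. A quadratic form that certifies all optimal solutions

**Lemma 5.** Let $G=(N,E)$ be connected, $s\ge0$, and $q(x)=\sum_{ij\in E}(x_i-x_j)^2-\sum_is_ix_i^2$. Suppose $q\ge0$ on $s^\perp$, and let $K=\{x\in s^\perp:q(x)=0\}$. Let $V^0=(v_i^0)$ have all coordinate vectors $((v_i^0)_k)_{i\in N}$ in $K$, and put $l_{ij}=\|v_i^0-v_j^0\|$ for $ij\in E$. Then $V$ is optimal for (1) iff $V$ is feasible, $\|v_i-v_j\|=l_{ij}$ for all $ij\in E$, and all coordinate vectors of $V$ lie in $K$.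

*Proof.* Let $V$ be feasible with coordinate vectors $x^k=((v_i)_k)_{i\in N}$. The barycenter condition says $x^k\in s^\perp$. Summing the definition of $q(x^k)$ over $k$,
$$\sum_is_i\|v_i\|^2=\sum_{ij\in E}\|v_i-v_j\|^2-\sum_kq(x^k)\le\sum_{ij\in E}l_{ij}^2 .$$
Equality holds iff all edges are tight and $q(x^k)=0$ for all $k$, that is, all $x^k\in K$. $V^0$ is feasible, since its coordinate vectors lie in $s^\perp$, and it attains equality. So the optimal value is $\sum l_{ij}^2$, and the optimal solutions are those described. $\square$

In each use below $K$ is given by linear equations such as $A=0$. All coordinate vectors lie in $K$ iff the vectors $v_i$ satisfy the same equations.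

## 5. Pendant edge, subdivided edge and chord each force dimension four

**Proposition 6.** $\dim_{rot}(J_1)=\dim_{rot}(J_2)=\dim_{rot}(J_3)=4$.

**Step 1: the upper bound.** The purpose is to see that only lower bounds need work. Take the bags $\{a_1,a_2,a_3,b_j\}$, $j=1,2,3$, along a path. For $J_2$ this suffices, since $a_1a_2$ lies in a bag. For $J_1$ add $\{a_1,p\}$ as a neighbor of any bag. For $J_3$ add $\{a_1,b_1,c\}$ as a neighbor of the bag containing $b_1$. All tree widths are at most $3$, so $\dim_{rot}\le4$.

In Steps 2 to 4 we use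
$$\sum_{i,j}(a_i-b_j)^2=3\sum a_i^2+3\sum b_j^2-2AB. \tag{4}$$

**Step 2: $J_1$.** This step carries out the plan of Section 3. Put $s_{a_1}=2$, $s_p=\frac12$, and all other $s_i=3$. By (4), adding $(a_1-p)^2$ and subtracting $\sum s_ix_i^2$,
$$q=(3+1-2)a_1^2-2a_1p+(1-\tfrac12)p^2-2AB=\tfrac12y^2-2AB,\qquad y:=2a_1-p .$$
The condition $s^Tx=0$ reads $3A-a_1+3B+\frac12p=0$, that is, $y=6(A+B)$. Hence on $s^\perp$
$$q=18(A+B)^2-2AB=18A^2+34AB+18B^2 ,$$
which is positive definite in $(A,B)$ because $34^2<36^2$. So $q\ge0$ on $s^\perp$. If $q=0$, then $A=B=0$ and $y=0$; conversely these equations imply $s^Tx=0$ and $q=0$. Thus $K=\{A=B=0,\ p=2a_1\}$.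

Take the reference vectors and $p^0=2a_1^0$. The lengths are $\sqrt2$ on all $a_ib_j$ and $1$ on $a_1p$. Let $V$ be optimal. By Lemma 5, $A=B=0$, $p=2a_1$, and all edges are tight. So $\|a_1\|=\|p-a_1\|=1$. For each $i$, using $B=0$, $6=\sum_j\|a_i-b_j\|^2=3\|a_i\|^2+\sum_j\|b_j\|^2$, so all $\|a_i\|$ are equal, hence equal to $1$. For each $j$, using $A=0$, $6=\sum_i\|a_i-b_j\|^2=3+3\|b_j\|^2$, so $\|b_j\|=1$. Now $\|a_i-b_j\|^2=2$ gives $a_i\perp b_j$ for all $i,j$. The $a_i$ are unit vectors with sum $0$ and span a plane; the $b_j$ span a plane orthogonal to it. The dimension is $4$, so $\dim_{rot}(J_1)\ge4$.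

**Step 3: $J_3$.** The subdivision vertex plays the role of $p$: we want $c=a_1+b_1$ in every optimal solution, so that the tight edges $a_1c$ and $cb_1$ fix $\|b_1\|$ and $\|a_1\|$. The equilibrium equations at the reference vectors with this $c$ give $2c-a_1-b_1=c$ at $c$ and $3a_1-b_2-b_3-c=3a_1+b_1-c=2a_1$ at $a_1$, and symmetrically at $b_1$. So put $s_{a_1}=s_{b_1}=2$, $s_c=1$, and all other $s_i=3$. All $a_i,b_j$ have degree $3$ and $c$ has degree $2$, so
$$q=a_1^2+b_1^2+c^2-2(AB-a_1b_1)-2c(a_1+b_1)=y^2-2AB,\qquad y:=a_1+b_1-c .$$
The condition $s^Tx=3A+3B-y=0$ gives $q=9(A+B)^2-2AB=9A^2+16AB+9B^2$ on $s^\perp$, positive definite in $(A,B)$ because $16^2<18^2$. So $K=\{A=B=0,\ c=a_1+b_1\}$.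

Take the reference vectors and $c^0=a_1^0+b_1^0$. The lengths are $\sqrt2$ on $a_ib_j$ for $(i,j)\ne(1,1)$, and $1$ on $a_1c$ and $cb_1$. Let $V$ be optimal. Then $\|b_1\|=\|c-a_1\|=1$ and $\|a_1\|=\|c-b_1\|=1$. For $i=2,3$ all three edges $a_ib_j$ are present, and summing over $j$ gives $3\|a_i\|^2+\sum_j\|b_j\|^2=6$. So $\|a_2\|^2=\|a_3\|^2=:\alpha$, and likewise $\|b_2\|^2=\|b_3\|^2=:\beta$. Then $3\alpha+1+2\beta=6$ and $3\beta+1+2\alpha=6$. Subtracting gives $\alpha=\beta$, hence $\alpha=\beta=1$. So all $a_i,b_j$ are unit vectors, and tightness gives $a_i\perp b_j$ for $(i,j)\ne(1,1)$. The missing pair follows from $B=0$: $a_1\cdot b_1=-a_1\cdot(b_2+b_3)=0$. As in Step 2, the dimension is $4$.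

**Step 4: $J_2$.** With a chord $a_1a_2$ the configuration has a different shape: a line $g$ carrying $a_3$, a line $h$ along the chord, and a plane carrying the differences of the $b_j$. Put $s_{a_1}=s_{a_2}=5$, $s_{a_3}=2$, $s_{b_j}=3$. With $\alpha=a_1+a_2$, (4) plus $(a_1-a_2)^2$ minus the weights gives
$$q=-2a_1^2-2a_2^2+a_3^2+(a_1-a_2)^2-2AB=-\alpha^2+a_3^2-2(\alpha+a_3)B .$$
The condition $s^Tx=5\alpha+2a_3+3B=0$ gives, on $s^\perp$,
$$q=-\alpha^2+a_3^2+\tfrac23(\alpha+a_3)(5\alpha+2a_3)=\tfrac73\alpha^2+\tfrac{14}3\alpha a_3+\tfrac73a_3^2=\tfrac73(\alpha+a_3)^2\ge0 .$$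
So $q=0$ on $s^\perp$ iff $\alpha=-a_3$, that is, $A=0$; then $3B=5a_3-2a_3=3a_3$. Conversely $A=0$ and $B=a_3$ give $s^Tx=-5a_3+2a_3+3a_3=0$. Thus $K=\{A=0,\ B=a_3\}$.

Let $g^0,h^0$ be orthonormal, and $c_1^0,c_2^0,c_3^0$ unit vectors with sum $0$ in a plane orthogonal to both. Put
$$a_3^0=g^0,\qquad a_1^0=-\tfrac12g^0+h^0,\qquad a_2^0=-\tfrac12g^0-h^0,\qquad b_j^0=\tfrac13g^0+c_j^0 .$$
Then $A^0=0$ and $B^0=g^0=a_3^0$, so the coordinate vectors lie in $K$. The squared lengths are $4$ for $a_1a_2$, $\frac49+1=\frac{13}9$ for $a_3b_j$, and $\frac{25}{36}+2=\frac{97}{36}$ for $a_1b_j$ and $a_2b_j$.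

Let $V$ be optimal. Put $g=a_3$, $h=\frac12(a_1-a_2)$, $c_j=b_j-\frac13g$. From $A=0$ we get $a_1=-\frac12g+h$ and $a_2=-\frac12g-h$; from $B=a_3$ we get $\sum c_j=0$. Tightness says
$$\|h\|^2=1,\qquad \|\tfrac23g-c_j\|^2=\tfrac{13}9,\qquad \|\tfrac56g+c_j-h\|^2=\|\tfrac56g+c_j+h\|^2=\tfrac{97}{36}.$$
Adding and subtracting the last two gives
$$\|\tfrac56g+c_j\|^2=\tfrac{61}{36},\qquad h\cdot(\tfrac56g+c_j)=0 .$$
Summing the second relation over $j$ gives $h\cdot g=0$, hence $h\cdot c_j=0$. Summing the norm relations over $j$, with $\sum c_j=0$,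
$$\tfrac{25}{12}\|g\|^2+\sum\|c_j\|^2=\tfrac{61}{12},\qquad \tfrac{16}{12}\|g\|^2+\sum\|c_j\|^2=\tfrac{52}{12},$$
so $\|g\|=1$. Now the single relations read $\frac53g\cdot c_j+\|c_j\|^2=1$ and $-\frac43g\cdot c_j+\|c_j\|^2=1$, so $g\cdot c_j=0$ and $\|c_j\|=1$. The $c_j$ are unit vectors with sum $0$ and span a plane. So $g$, $h$ and this plane are mutually orthogonal, they lie in the span of $V$, and they generate it. The dimension is $4$. $\square$

## 6. $J_1$ against both conjectures

*Proof of Theorem 1.*

**Against (a).** $J_1=G_1\cup G_2$ with $G_1=K_{3,3}$ and $G_2=K_2$ on $\{a_1,p\}$, and $G_1\cap G_2=K_1$ is complete and nonempty. By the listed facts and (3), the right-hand side of (a) is $\max\{3,1,2\}=3$, but $\dim_{rot}(J_1)=4$.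

**Against (b).** We check that $J_1$ has no $K_5$-minor. $J_1$ is connected with $10$ edges, so each proper minor has at most $9$ edges. $K_5$ has $10$ edges, and $J_1\not\cong K_5$ since $J_1$ has $7$ vertices. So $J_1$ has no $K_5$-minor, while $\dim_{rot}(J_1)=4>3$.

**The true direction of (b).** By (3), $\dim_{rot}(K_5)=4$. If $G$ has a $K_5$-minor, minor monotonicity gives $\dim_{rot}(G)\ge4$. $\square$

## 7. Kernels of Laplacian-type matrices on triangulations

To find exactly which graphs have rotational dimension at most $3$, we show that all planar graphs do. The bound $tw+1$ cannot do this, because planar graphs have unbounded tree width (the $k\times k$ grid has tree width $k$ for $k\ge2$).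

The sensible approach is through Lagrange multipliers. Let $w_e\ge0$ be multipliers of the edge constraints of an optimal Gram matrix $X$ and $Q=L_w-\operatorname{diag}(s)$. As in Lemma 5, one expects $Q$ to be positive semidefinite on $s^\perp$ and the coordinate vectors to lie in $\ker Q$, so that $\operatorname{rank}X\le\dim\ker Q$. The next lemma bounds this kernel when all $w_e$ are positive.

**Lemma 7.** Let $T$ be a plane triangulation on $n\ge4$ vertices, $w_e>0$ for all edges, $s_i>0$ for all vertices, and $Q=L_w-\operatorname{diag}(s)$. If $Q$ is positive semidefinite on $s^\perp$, then $\dim\ker Q\le3$.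

*Proof.*

**Step 1: kernel vectors and zeros of the form.** This step relates $\ker Q$ to $s^\perp$. Since $L_w\mathbf 1=0$, we have $Q\mathbf 1=-s$. If $Qx=0$, then $s^Tx=-\mathbf 1^TQx=0$. Moreover:

$(*)$ If $y\in s^\perp$ and $y^TQy=0$, then $Qy=0$.

Indeed, for $z\in s^\perp$ and $t\in\mathbb R$, $0\le(y+tz)^TQ(y+tz)=2t\,z^TQy+t^2z^TQz$ for all $t$, so $z^TQy=0$. Hence $Qy=\theta s$ for some $\theta$. Then $0=-s^Ty=\mathbf 1^TQy=\theta\sum s_i$, so $\theta=0$.

**Step 2: a kernel vector with minimal support.** Suppose $\dim\ker Q\ge4$; we aim for a $K_{3,3}$-minor in a planar graph. Let $u,v,v'$ be the vertices of a face. Vanishing at these three vertices imposes three linear conditions, so there is $0\ne x\in\ker Q$ with $x_u=x_v=x_{v'}=0$. Choose it with inclusion-minimal support among all such vectors. Let $S^+=\{i:x_i>0\}$ and $S^-=\{i:x_i<0\}$. As $s>0$ and $s^Tx=0$, both are nonempty.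

**Step 3: $S^+$ and $S^-$ induce connected subgraphs.** They are to become branch sets. Suppose $S^+=I\sqcup J$ with $I,J\neq\emptyset$ and no edges between them. Let $y=x$ on $I$, $y=-\lambda x$ on $J$, and $y=0$ elsewhere, with $\lambda>0$ chosen so that $s^Ty=0$; this is possible as $\sum_Is_ix_i$ and $\sum_Js_ix_i$ are positive. Since $Q_{IJ}=0$, the rows of $Qx=0$ in $I$ and in $J$ say $Q_{II}x_I=-Q_{IS^-}x_{S^-}$ and $Q_{JJ}x_J=-Q_{JS^-}x_{S^-}$. Therefore
$$y^TQy=x_I^TQ_{II}x_I+\lambda^2x_J^TQ_{JJ}x_J=-x_I^TQ_{IS^-}x_{S^-}-\lambda^2x_J^TQ_{JS^-}x_{S^-}\le0,$$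
because the off-diagonal entries of $Q$ are $\le0$, $x_I,x_J>0$ and $x_{S^-}<0$. Semidefiniteness gives $y^TQy=0$, and $(*)$ gives $Qy=0$. But $y\ne0$ vanishes at $u,v,v'$ and has support $I\cup J\subsetneq\operatorname{supp}x$, contradicting minimality. Applying this to $-x$ handles $S^-$.

**Step 4: boundary vertices see both signs.** Let $Z$ be the set of vertices outside $\operatorname{supp}x$ with a neighbor in $\operatorname{supp}x$. For $i\in Z$, $x_i=0$, so $0=(Qx)_i=-\sum_{j\sim i}w_{ij}x_j$. All $w_{ij}$ are positive and some neighbor has $x_j\ne0$, so $i$ has neighbors in both $S^+$ and $S^-$.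

**Step 5: three disjoint paths from the face to $Z$.** These are the other side of the $K_{3,3}$. Let $H=T-\operatorname{supp}x$, which contains $u,v,v'$. If $H$ has no three disjoint paths from $\{u,v,v'\}$ to $Z$, then by Menger some $R\subseteq V(H)$ with $|R|\le2$ meets all such paths. Some vertex of $\{u,v,v'\}$ is not in $R$, and $\operatorname{supp}x$ is nonempty and disjoint from $R$. As $T$ is 3-connected, $T-R$ contains a path from that vertex to $\operatorname{supp}x$. Its part before first entering $\operatorname{supp}x$ lies in $H-R$, starts in $\{u,v,v'\}$ and ends in $Z$, a contradiction.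

**Step 6: the forbidden minor.** Add a new vertex $z$ inside the face, adjacent to $u,v,v'$. The graph stays planar. The three paths are connected, disjoint from each other and from $S^+\cup S^-\cup\{z\}$. Each path contains one of $u,v,v'$, so it is adjacent to $z$; each contains a vertex of $Z$, so it is adjacent to $S^+$ and $S^-$. Hence the three paths on one side and $S^+,S^-,\{z\}$ on the other are the branch sets of a $K_{3,3}$-minor in a planar graph, which is impossible. $\square$

**Why the multipliers must be positive.** The lemma fails for $w\ge0$. Take a vertex $a$ joined to a pentagon $b_1,\dots,b_5$, and add the chords $b_1b_3,b_1b_4$ outside the pentagon; this is a plane triangulation. Let $w=1$ on the edges $ab_j$, $w=0$ on the others, and all $s_i=1$. With $B=\sum b_j$, the form is $\sum_j(b_j-a)^2-a^2-\sum b_j^2=4a^2-2aB$, which on $s^\perp=\{a+B=0\}$ equals $6a^2\ge0$. Since $(Qx)_{b_j}=-a$ and $(Qx)_a=4a-B$, we get $\ker Q=\{a=0,\ B=0\}$, of dimension $4$.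

Such multipliers do arise. Take lengths $1$ on $ab_j$ and $3$ on the other edges. The identity above shows that the objective is $\sum_j\|a-b_j\|^2-6\|a\|^2\le5$, attained with $a=0$ and $b_j$ unit vectors of sum $0$. In every feasible solution $\|b_i-b_j\|\le2<3$, so the constraints on the edges $b_ib_j$ are slack and complementary slackness makes their multipliers $0$.

This is where the multiplier approach stops. It is repaired by never reaching the optimum: a logarithmic barrier produces approximate optima whose multipliers are all strictly positive. Each of them has rank at most $3$, and this passes to the limit.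

## 8. Planar graphs via a logarithmic barrier

**Theorem 8.** Every connected planar graph $G$ has $\dim_{rot}(G)\le3$.

*Proof.*

**Step 1: reduction to triangulations.** If $n\le3$, all vectors lie in $\mathbb R^n$, of dimension at most $3$. Let $n\ge4$. Then $G$ is a spanning subgraph of a plane triangulation $T=(N,E)$. By minor monotonicity it suffices to treat $T$, so we must find, for all $s,l\ge0$ on $T$, an optimal Gram matrix of rank at most $3$.

**Step 2: barrier maximizers exist, for $s>0$ and $l>0$.** Put $y_e=l_e^2>0$ and $D=\operatorname{diag}(s)$. For $\varepsilon>0$ maximize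
$$F_\varepsilon(X)=\langle D,X\rangle+\varepsilon\sum_{e\in E}\log(y_e-d_e(X))$$
over $\mathcal D=\{X\succeq0,\ Xs=0,\ d_e(X)<y_e\ \text{for all }e\in E\}$. The set $\mathcal D$ contains $0$, and it is bounded by (2). Take a maximizing sequence; a subsequence converges to some $X$ with $X\succeq0$, $Xs=0$, $d_e(X)\le y_e$. If $d_e(X)=y_e$ for some $e$, then along the sequence that logarithm tends to $-\infty$ while all other terms stay bounded above, so $F_\varepsilon\to-\infty$, contradicting $\sup F_\varepsilon\ge F_\varepsilon(0)$. So $X\in\mathcal D$, and by continuity it is a maximizer. Call it $X_\varepsilon$.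

**Step 3: the maximizer has rank at most $3$.** We read off positive multipliers and apply Lemma 7. Let
$$w_e=\frac{\varepsilon}{y_e-d_e(X_\varepsilon)}>0,\qquad Q=L_w-D .$$
Since $d_e$ is linear, the derivative of $F_\varepsilon$ at $X_\varepsilon$ in direction $M$ is $\langle D,M\rangle-\sum_ew_ed_e(M)=\langle D-L_w,M\rangle=-\langle Q,M\rangle$. Two directions are used.

For $x\in s^\perp$, take $M=xx^T$. We have $X_\varepsilon+t\,xx^T\in\mathcal D$ for small $t>0$, so the derivative is $\le0$, that is, $x^TQx\ge0$. Thus $Q$ is positive semidefinite on $s^\perp$.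

Next take $M=-X_\varepsilon$. We have $(1-t)X_\varepsilon\in\mathcal D$ for small $t>0$, so $\langle Q,X_\varepsilon\rangle\le0$. Write $X_\varepsilon=\sum_kx^k(x^k)^T$ with vectors $x^k$ spanning the range of $X_\varepsilon$ (scaled eigenvectors). As $X_\varepsilon$ is symmetric and $X_\varepsilon s=0$, the range lies in $s^\perp$. Then $\sum_k(x^k)^TQx^k\le0$ with every term $\ge0$, so every term is $0$, and $(*)$ gives $Qx^k=0$. Hence $\operatorname{rank}X_\varepsilon\le\dim\ker Q\le3$ by Lemma 7.

**Step 4: the limit is optimal.** Let $X^*$ be a limit point of $X_\varepsilon$ as $\varepsilon\to0$. It is feasible, and of rank at most $3$ since the matrices of rank at most $3$ form a closed set. Let $X$ be any feasible Gram matrix and $\delta\in(0,1)$. Then $y_e-(1-\delta)d_e(X)\ge\delta y_e>0$, so $(1-\delta)X\in\mathcal D$. From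
$$\langle D,X_\varepsilon\rangle+\varepsilon\sum_e\log y_e\ \ge\ F_\varepsilon(X_\varepsilon)\ \ge\ F_\varepsilon((1-\delta)X)\ \ge\ (1-\delta)\langle D,X\rangle+\varepsilon\sum_e\log(\delta y_e)$$
we get
$$\langle D,X_\varepsilon\rangle\ge(1-\delta)\langle D,X\rangle+\varepsilon|E|\log\delta .$$
Letting $\varepsilon\to0$ along the chosen subsequence and then $\delta\to0$ gives $\langle D,X^*\rangle\ge\langle D,X\rangle$. So $X^*$ is optimal of rank at most $3$.

**Step 5: general $s,l\ge0$.** We approximate by positive data. If $s=0$, then $V=0$ is optimal. Otherwise put $s^m=s+\frac1m\mathbf 1$ and $l^m=l+\frac1m\mathbf 1$, and let $X_m$ be an optimal Gram matrix of rank at most $3$ for $(s^m,l^m)$. By (2), the corresponding vectors have norm at most $\sum_e(l_e+1)$, so the $X_m$ are bounded. Let $X^*$ be a limit point. Then $X^*\succeq0$, $\operatorname{rank}X^*\le3$, $X^*s=0$ and $d_e(X^*)\le l_e^2$, so $X^*$ is feasible for $(s,l)$. Let $V$ be any feasible solution for $(s,l)$ and $p_m=\sum s_i^mv_i/\sum s_i^m$. As $s\ne0$, $p_m\to\sum s_iv_i/\sum s_i=0$. The translate $(v_i-p_m)_i$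 has $s^m$-barycenter $0$ and the same edge lengths, so it is feasible for $(s^m,l^m)$, and
$$\langle\operatorname{diag}(s^m),X_m\rangle\ge\sum_is_i^m\|v_i-p_m\|^2 .$$
In the limit $\langle\operatorname{diag}(s),X^*\rangle\ge\sum_is_i\|v_i\|^2$. So $X^*$ is optimal of rank at most $3$. $\square$

## 9. Excluded minors for $\dim_{rot}\le3$

*Proof of Theorem 2.*

**(ii)⇒(i).** This collects the upper bounds: Theorem 8 for planar graphs, and the known value $\dim_{rot}(K_{3,3})=3$.

**(i)⇒(iii).** This collects the lower bounds: $\dim_{rot}(K_5)=4$ by (3), $\dim_{rot}(J_i)=4$ by Proposition 6, and minor monotonicity.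

**(iii)⇒(ii).** We show that a connected nonplanar graph $G\not\cong K_{3,3}$ without a $K_5$-minor has some $J_i$ as a minor. By Wagner's theorem $G$ has a $K_{3,3}$-minor. Take branch sets for it of maximal total size. They cover $V(G)$: otherwise, as $G$ is connected, some uncovered vertex would be adjacent to a branch set and could be added to it.

If $|V(G)|=6$, all branch sets are single vertices and $G$ contains a spanning $K_{3,3}$. Since $G\not\cong K_{3,3}$, there is an extra edge. It joins two vertices in one part, so $G$ contains $J_2$.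

If $|V(G)|\ge7$, some branch set has at least two vertices; by symmetry let it be that of $a_1$. Contract every other branch set to one vertex. In the branch set of $a_1$ take a spanning tree, remove one of its edges, and contract the two resulting connected parts to single vertices $u,v$, which are adjacent. Every $b_j$ is adjacent to $u$ or $v$, so one of them, say $u$, is adjacent to at least two of the $b_j$. If $u$ is adjacent to all three, then $u,a_2,a_3\mid b_1,b_2,b_3$ form a $K_{3,3}$ and $v$ is a pendant vertex at $u$ after deleting superfluous edges; this is $J_1$. Otherwise, after renumbering, $u\sim b_1,b_2$ and $v\sim b_3$. Then $u,a_2,a_3$ and $b_1,b_2,b_3$ form a $K_{3,3}$ in which the edge $ub_3$ is replaced by the path $u\,v\,b_3$; this is $J_3$.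

**Minimality.** We show first that proper connected minors of listed graphs have $\dim_{rot}\le3$. Every proper minor of $K_5$ is a minor of $K_5$ minus an edge or of $K_4$, hence planar, and Theorem 8 applies if it is connected. Let $M$ be a proper connected minor of some $J_i$; it has at most $9$ edges. If $M$ is planar, Theorem 8 applies. If $M$ is nonplanar, it has no $K_5$-minor, since $K_5$ has $10$ edges, so by Wagner's theorem it has a $K_{3,3}$-minor. As $K_{3,3}$ has $9$ edges, no edge is lost in passing from $M$ to it, so $M$ is $K_{3,3}$ together with isolated vertices. Being connected, $M\cong K_{3,3}$, and $\dim_{rot}(M)=3$.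

Consequently no listed graph is a minor of another one: the four graphs are pairwise non-isomorphic, so it would be a proper connected minor with $\dim_{rot}\le3$, but all four have $\dim_{rot}=4$. Hence none can be omitted: a listed graph has none of the other three as a minor, although its rotational dimension is $4$. $\square$

The word "connected" in the minimality statement cannot be dropped. The disconnected graph $K_{3,3}+K_1$ is a proper minor of $J_1$, and a connected graph with this minor is nonplanar with at least $7$ vertices, so it violates (ii). Therefore $\{K_5,K_{3,3}+K_1,J_2,J_3\}$ excludes the same connected graphs as the list in (iii). Rotational dimension is not defined for $K_{3,3}+K_1$, and the list in (iii) consists of connected graphs.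

## 10. Clique sums with right-hand side at most three

*Proof of Corollary 3.* Let $t=|G_1\cap G_2|\ge1$. Then $2\le t+1\le R\le3$. Since $\dim_{rot}(G_i)\le3$, Theorem 2 says that each $G_i$ is planar or $K_{3,3}$.

**Both planar, $R=2$.** We show that the inequality holds. Here $t=1$, with a common vertex $x$, and both graphs are outerplanar. We claim that a 2-connected minor $H$ of $G_1\cup G_2$ is a minor of $G_1$ or of $G_2$. Take branch sets for $H$. At most one contains $x$; every other one is connected and avoids $x$, so it lies in $G_1-x$ or in $G_2-x$. If both sides occurred, then, as there are no edges between $G_1-x$ and $G_2-x$, the graph $H$, minus the vertex whose branch set contains $x$ if there is one, would be disconnected, contradicting 2-connectivity. So all branch sets avoiding $x$ lie on one side, say in $G_1$. If a branch set contains $x$, replace it by its intersection with $V(G_1)$. This is still connected, since a path between two of its vertices need not leave $G_1$ through $x$, and all edges to the other branch sets remain. So $H$ is a minor of $G_1$. As $K_4$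 and $K_{2,3}$ are 2-connected and neither is a minor of $G_1$ or $G_2$, the union $G_1\cup G_2$ is outerplanar and $\dim_{rot}(G_1\cup G_2)\le2$.

**Both planar, $R=3$.** Again the inequality holds. Here $t\le2$, so the graphs are glued along a vertex or an edge. Draw each with this vertex or edge on the outer face and join the drawings there; the union is planar. By Theorem 8, $\dim_{rot}(G_1\cup G_2)\le3$.

**One of them is $K_{3,3}$.** Then $R=3$. If $G_1\cup G_2\cong K_{3,3}$, the inequality holds with equality. Otherwise $G_1\cup G_2$ is connected, it is nonplanar because it contains $K_{3,3}$, and it is not $K_{3,3}$. By Theorem 2, $\dim_{rot}(G_1\cup G_2)\ge4>R$, and the inequality fails. $\square$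

In particular (a) also fails with $|G_1\cap G_2|=2$: glue a triangle to $K_{3,3}$ along an edge. Here $R=\max\{3,2,3\}=3$, and the union has $7$ vertices.

## 11. The joins $K_k\vee3K_1$

*Proof of Proposition 4.* Let $a_1,\dots,a_k$ be the clique and $b_1,b_2,b_3$ the independent vertices. Put $A=\sum a_i$, $B=\sum b_j$. The case $k=1$ is the star of Section 1.

**Step 1: the certificate.** We choose weights for Lemma 5: $s_{a_i}=k+3$, $s_{b_j}=k$. Each $a_i$ has degree $k+2$, each $b_j$ has degree $k$, and $2\sum_{i<i'}a_ia_{i'}=A^2-\sum a_i^2$. So the sum of squared differences over the edges is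
$$(k+2)\sum a_i^2+k\sum b_j^2-\Big(A^2-\sum a_i^2\Big)-2AB=(k+3)\sum a_i^2+k\sum b_j^2-A^2-2AB,$$
and $q=-A^2-2AB$. On $s^\perp$ we have $(k+3)A+kB=0$, so
$$q=-A^2+\tfrac{2(k+3)}kA^2=\tfrac{k+6}kA^2\ge0,\qquad K=\{A=B=0\} .$$

**Step 2: every optimal solution has dimension $k+1$.** Let the $a_i^0$ form a regular simplex of edge length $1$ centered at $0$ (for $k=1$: $a_1^0=0$), with circumradius $\rho$, and let the $b_j^0$ be three unit vectors with sum $0$ in a plane orthogonal to it. The lengths are $1$ on $a_ia_{i'}$ and $\sqrt{1+\rho^2}$ on $a_ib_j$. Let $V$ be optimal. By Lemma 5, $A=B=0$ and all edges are tight. So the $a_i$ form a regular unit simplex centered at $0$: they span dimension $k-1$, and $\|a_i\|=\rho$ for all $i$. Each $b_j$ has the same distance from all $a_i$, and the $a_i$ have equal norms, so $b_j\cdot(a_i-a_{i'})=0$. Since $A=0$, $k\,a_i=\sum_{i'}(a_i-a_{i'})$, so the differences span $\operatorname{span}(a_i)$ and $b_j\perp a_i$ for all $i,j$. Consequently $\|b_j\|^2=\|b_j-a_1\|^2-\|a_1\|^2=1+\rho^2-\rho^2=1$. With $B=0$, the $b_j$ span a plane, orthogonal to all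 $a_i$. The dimension is $(k-1)+2=k+1$.

**Step 3: the upper bound.** The bags $\{a_1,\dots,a_k,b_j\}$, $j=1,2,3$, along a path show $tw\le k$, and the tree width is exactly $k$ because the graph contains $K_{k+1}$. Hence $\dim_{rot}(K_k\vee3K_1)\le k+1$, so it equals $k+1=tw+1$.

**Step 4: the clique sums.** This step draws the conclusion about (a). By (3), $\dim_{rot}(K_{k+1})=k$. Gluing two copies of $K_{k+1}$ along $K_k$ gives $K_k\vee2K_1$, and gluing a third copy along the same $K_k$ gives $K_k\vee3K_1$. If (a) held with $|G_1\cap G_2|$ in place of $|G_1\cap G_2|+1$, the first gluing would give $\dim_{rot}(K_k\vee2K_1)\le k$ and the second $\dim_{rot}(K_k\vee3K_1)\le k$, contradicting the value $k+1$. $\square$
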